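\title{The ring of continuous semi-algebraic functions on the line is decidable}

\begin{abstract}
For every real closed field $R$, the ring of continuous semi-algebraic functions $R\to R$ has a decidable first-order theory, and this theory does not depend on $R$. The same algorithm decides the ring of continuous definable functions in any o-minimal expansion of $R$. The proof attaches to a tuple of functions a finite word, whose letters are cells of a cell decomposition and formulas about germs in a pair of real closed valued fields with a common residue field, and shows that the truth of a formula is decided by a finite automaton reading this word. The method also yields elementary embeddings between these rings, shows that the constant functions are not definable, and shows that the ring of continuous semi-algebraic functions on a nonempty semi-algebraic set $X$ is decidable if and only if $\dim X\le 1$.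
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a real closed field. A set or a function is \emph{semi-algebraic} if it is definable in the ordered field $R$ by a first-order formula with parameters from $R$. For $n\ge1$ let $D_n^R$ be the ring of all semi-algebraic functions $R^n\to R$, and let $C_n^R$ be the subring of the continuous ones, where $R$ carries the order topology and $R^n$ the product topology. The ring operations are pointwise. We regard these rings as structures in the language of rings, so that quantifiers range over functions and not over points, and we call a ring \emph{decidable} if an algorithm decides which sentences of the language of rings hold in it. Two results are known for every real closed field $R$.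
\begin{itemize}
\item[(K1)] For every $n\ge1$ the ring $D_n^R$ is decidable.
\item[(K2)] For every $n\ge2$ the ring $C_n^R$ is undecidable; in fact the ring $\mathbb Z$ can be interpreted in $C_n^R$.
\end{itemize}
The remaining case is stated as an open question in \cite{line}: \emph{is $C_1^R$ decidable?} A priori the answer could depend on $R$. We show that it is yes for every $R$.

To see what is at stake, consider what a sentence can say about functions. A continuous semi-algebraic function is a unit exactly when it has no zero. From this one defines the relation $Z(f)\subseteq Z(g)$ between zero sets (see the proof of Lemma~\ref{lem:interp}), and every closed semi-algebraic set is a zero set, namely that of the distance function. So the ring quantifies over closed semi-algebraic sets. On the line these are finite unions of points and closed intervals, with no bound on the number of pieces. Finite sequences of unbounded length are what finite automata handle well, and this suggests a positive answer. They are also what one uses to define arithmetic, and the following remark shows how little is missing for that.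

\begin{remark}\label{rem:constants}
Suppose that the set of constant functions, identified with $R$, were definable in $C_1^R$, and let $t$ be the identity function. For a constant $a$, the statement $g(a)=0$ says that $g^2+(t-a)^2$ is not a unit, and $a\ge0$ says that $a$ is a square. Then $\mathbb N$ would be definable as the set of constants $c$ for which some $g$ satisfies: $g(c)=0$, and every constant $a$ with $g(a)=0$ has $a\ge0$ and ($a=0$ or $g(a-1)=0$). For $c\in\mathbb N$ take $g=t(t-1)\cdots(t-c)$. Conversely, let $g$ be as described and $Z=Z(g)\subseteq[0,\infty)$. If $Z$ had interior points, with infimum $s\ge0$, then $(s,s')\subseteq Z$ for some $s'>s$, hence $(s-1,s'-1)\subseteq Z$, contradicting the choice of $s$. So $Z$ is finite, and a least element $a$ of $Z\setminus\mathbb N$ would have $a-1\in Z\cap\mathbb N$, which is absurd. Thus $c\in Z\subseteq\mathbb N$. A ring that defines $(\mathbb N,+,\cdot)$ with parameters is undecidable (Lemma~\ref{lem:Q}).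
\end{remark}

So $C_1^R$ can be decidable only if it cannot compare the values of a function at distant points. The theorems below say that this is the case in a strong form: continuity couples a point only with its immediate left and right, and beyond that only a bounded amount of information travels along the line.

An expansion $\mathcal M$ of the ordered field $R$ is \emph{o-minimal} if every subset of $R$ definable in $\mathcal M$ with parameters is a finite union of points and open intervals; the field $R$ itself is an example. Let $C_{\mathcal M}$ be the ring of continuous functions $R\to R$ definable in $\mathcal M$ with parameters, so that $C_R=C_1^R$.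

\begin{theorem}\label{thm:A}
There is an algorithm which, given a sentence $\Phi$ of the language of rings, decides whether $C_1^R\models\Phi$. The algorithm and its output do not depend on $R$. Hence $C_1^R$ is decidable for every real closed field $R$, and $C_1^R\equiv C_1^S$ for all real closed fields $R,S$. The same algorithm decides $C_{\mathcal M}$ for every o-minimal expansion $\mathcal M$ of a real closed field.
\end{theorem}

If $R\subseteq S$ are real closed and $f$ is a semi-algebraic function over $R$, let $f_S$ be the function over $S$ defined by the same formula.

\begin{theorem}\label{thm:B}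
Let $R$ be a real closed field.
\begin{enumerate}
\item[(1)] If $S\supseteq R$ is real closed, then $f\mapsto f_S$ is an elementary embedding $C_1^R\to C_1^S$.
\item[(2)] If $\mathcal M$ is an o-minimal expansion of $R$, then $C_1^R$ is an elementary substructure of $C_{\mathcal M}$.
\item[(3)] The set of constant functions is not definable in $C_1^R$, even with parameters.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\emptyset\ne X\subseteq R^N$ be semi-algebraic and let $C(X)$ be the ring of continuous semi-algebraic functions $X\to R$. Then $C(X)$ is decidable if and only if $\dim X\le1$. The positive part also holds for $X$ definable in an o-minimal expansion $\mathcal M$ of $R$ and the ring of continuous $\mathcal M$-definable functions on $X$.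
\end{theorem}

Section~\ref{sec:examples} shows the method on two formulas with one quantifier, and Section~\ref{sec:prelim} collects the standard facts. The proof of Theorem~\ref{thm:A} has a local half and a global half. The local half (Sections~\ref{sec:germs} and~\ref{sec:Td}) studies germs of functions at a point as elements of a complete and decidable theory of valued fields. The global half (Section~\ref{sec:words}) strings the local data together into words and eliminates quantifiers one at a time by constructions on automata. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}, and the two directions of Theorem~\ref{thm:C} in Sections~\ref{sec:curves} and~\ref{sec:dim2}.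

\section{Two examples}\label{sec:examples}

\begin{example}[why words]\label{ex:words}
Let $\Phi(x)$ be $\exists y\,(y^2=x^2\wedge y\ne x\wedge y\ne -x)$, and let $f\in C_1^R$. The set $\{f\ne0\}$ is a finite disjoint union of open intervals that are separated by zeros of $f$; call them its components. If $g^2=f^2$, then on a component the semi-algebraic sets $\{g=f\}$ and $\{g=-f\}$ are open, disjoint and cover it, so one of them is empty, since a boundary point of one inside the component would lie in neither. Conversely, any choice of signs on the components gives a continuous $g$, because $|g|=|f|$. Hence $\Phi(f)$ holds if and only if $\{f\ne0\}$ has at least two components.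

We recover this answer in a way that generalizes. Cut the line of values into $\mathsf N=\{x<0\}$, $\mathsf Z=\{0\}$, $\mathsf P=\{x>0\}$. Mark points $p_1<\dots<p_r$ such that $f$ maps each open interval between them into one piece. Read from left to right: for an interval write its piece, and for a marked point write the triple of pieces that contain $f$ just to the left of the point, at the point, and just to its right. The function $|t|$, a function with one bump, and a function with two bumps have the words
\begin{gather*}
\mathsf P\,[\mathsf{PZP}]\,\mathsf P,\qquad \mathsf Z\,[\mathsf{ZZP}]\,\mathsf P\,[\mathsf{PZZ}]\,\mathsf Z,\\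
\mathsf Z\,[\mathsf{ZZP}]\,\mathsf P\,[\mathsf{PZZ}]\,\mathsf Z\,[\mathsf{ZZP}]\,\mathsf P\,[\mathsf{PZZ}]\,\mathsf Z .
\end{gather*}
The last two words use the same letters, and $\Phi$ holds for two bumps and fails for one. So the set of local data does not suffice; the sequence is needed.

A pair $(f,g)$ with $g^2=f^2$ moves in five subsets of the plane: the origin, and the four rays $\mathsf P^\pm,\mathsf N^\pm$ over $\mathsf P$ and $\mathsf N$, where $+$ means $y=x$ and $-$ means $y=-x$. We have $g\ne f$ if and only if a ray with sign $-$ occurs on some interval, and $g\ne-f$ if and only if a ray with sign $+$ does. So a witness $g$ amounts to a \emph{lift} of the word of $f$: a sign for each letter $\mathsf P$ or $\mathsf N$, both signs being used, such that at each marked point there is a continuous germ $g$ with the prescribed signs on the two sides. This last condition is local. It allows all signs at a triple with middle letter $\mathsf Z$, and it forces equal signs at $[\mathsf{PPP}]$ and $[\mathsf{NNN}]$. Marking further points inside an interval of $f$ creates only the letters $[\mathsf{PPP}]$, $[\mathsf{NNN}]$, $[\mathsf{ZZZ}]$ and gains nothing here. A nondeterministic automaton guesses the signs,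 remembers the current sign and the set of signs used, and accepts exactly the words in which two letters from $\{\mathsf P,\mathsf N\}$ are separated by a triple with middle letter $\mathsf Z$. This is the condition found above.

Now consider the sentence $\exists x\,\Phi(x)$. The empty tuple needs no marked point, and its word is a single letter $\top$. A witness $f$ needs at least one marked point. So before lifting a word we must be allowed to insert new marked points, and we must know their letters: here $\top$ becomes $\top\,[\top\top\top]\,\top$, which lifts to the accepted word $\mathsf P\,[\mathsf{PZP}]\,\mathsf P$.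
\end{example}

\begin{example}[why valued fields]\label{ex:div}
Let $\Phi(x_1,x_2)$ be $\exists y\,(x_1=x_2y)$. The function $t^2$ does not divide $|t|$, because the quotient is unbounded at $0$. Let $f_2=|t|$, and let $f_1$ be $c_-|t|$ for $t\le0$ and $c_+|t|$ for $t\ge0$. The quotient is $c_-$ on the left and $c_+$ on the right, so $f_2$ divides $f_1$ if and only if $c_-=c_+$. Triples of pieces, as in Example~\ref{ex:words}, cannot detect this. Indeed, fix a finite partition of the plane into semi-algebraic sets. For each $c\in R$ one piece contains $(cs,s)$ for all small $s>0$, so two elements $c\ne c'$ share this piece. The pairs $(f_1,f_2)$ with $(c_-,c_+)=(c,c)$ and $(c_-,c_+)=(c,c')$ have the same triple at $0$, and $\Phi$ holds only for the first. The letter at a marked point must therefore be able to say that a germ is bounded, and to compare a limit from the left with a limit from the right.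
\end{example}

The examples set three tasks. We need a decidable theory in which the letters at marked points are formulas (Proposition~\ref{prop:Td}(a)). We need the letter at an unmarked point to be determined by the piece in which the functions move, so that points can be inserted (Lemma~\ref{lem:stay}). And we need pieces over which germs prescribed at the two ends of an interval can always be joined (Lemma~\ref{lem:glue}).

\section{Preliminaries}\label{sec:prelim}

\subsection*{Real closed fields}
RCF is the theory of real closed fields in the language of ordered rings. An ordered field is real closed if and only if its positive elements are squares and its polynomials of odd degree have roots. RCF is complete, decidable and has quantifier elimination; in particular every inclusion $R\subseteq S$ of real closed fields is elementary, which we call \emph{transfer}. For a subfield $G$ of a real closed field $K$, the relative algebraic closure $\operatorname{rc}(G)$ of $G$ in $K$ is a real closed subfield, and an isomorphism of ordered fields $G\to G'$ extends to an isomorphism $\operatorname{rc}(G)\to\operatorname{rc}(G')$. A real closed subfield of an ordered field is relatively algebraically closed in it.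 A field embedding of a real closed field into an ordered field preserves the order, since positive elements are squares.

\begin{lemma}[rigidity]\label{lem:rigid}
Two embeddings of a real closed field $H$ into a real closed field $K'$ that agree on a subfield $G$ over which $H$ is algebraic coincide.
\end{lemma}

\begin{proof}
Let $h\in H$ be the $r$-th root in $H$, in increasing order, of $0\ne P\in G[X]$, and let $P'$ be the common image of $P$. The image of $H$ under either embedding is relatively algebraically closed in $K'$, so it contains all roots of $P'$ in $K'$. Both embeddings preserve the order, so both send $h$ to the $r$-th root of $P'$ in $K'$.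
\end{proof}

Let $F\subseteq K$ and $F'\subseteq K'$ be real closed fields, $\varphi:F\to F'$ an isomorphism and $y\in K\setminus F$. An element $y'\in K'$ \emph{realizes the image of the cut of $y$} if for all $a\in F$ we have $\varphi(a)<y'$ when $a<y$ and $\varphi(a)>y'$ when $a>y$. Then $y'\notin F'$, and $y,y'$ are transcendental over $F,F'$.

\begin{lemma}[cuts]\label{lem:cut}
In this situation $\varphi$ extends to a unique isomorphism $\varphi^*:\operatorname{rc}(F(y))\to\operatorname{rc}(F'(y'))$ with $y\mapsto y'$.
\end{lemma}

\begin{proof}
A nonzero polynomial over $F$ is a product of a constant, factors $X-a$, and factors $(X-a)^2+b^2$ with $b\ne0$. So the sign of $P(y)$ is determined by the cut, and the isomorphism $F(y)\to F'(y')$ preserves the order. It extends to the relative algebraic closures, uniquely by Lemma~\ref{lem:rigid}.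
\end{proof}

\subsection*{O-minimal structures}
Let $\mathcal M$ be an o-minimal expansion of $R$; \emph{definable} means definable in $\mathcal M$ with parameters. We use the following textbook facts.
\begin{itemize}
\item[(O1)] (Monotonicity.) A definable function on an interval is, outside finitely many points, continuous and piecewise monotone. It has one-sided limits in $R\cup\{\pm\infty\}$ at every point and at the ends of the interval.
\item[(O2)] The image of a closed bounded definable set under a continuous definable map is closed and bounded.
\item[(O3)] (Cell decomposition.) For finitely many definable subsets of $R^m$ there is a decomposition of $R^m$ into definable cells, in the sense recalled below but with definable boundary functions, such that each cell is contained in or disjoint from each of the sets. A cell is definably homeomorphic to some $R^n$, and $n$ is its dimension. The dimension of a definable set is the largest dimension of a cell contained in it; it is monotone, the dimension of a finite union is the maximum of the dimensions, and $\dim(\overline Y\setminus Y)<\dim Y$ for $Y\ne\emptyset$.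
\end{itemize}

\subsection*{Cells without parameters}
The alphabets of our words must not depend on $R$. Therefore, except where (O3) is applied to the set $X$ of Theorem~\ref{thm:C}, \emph{cell} means a cell given by a parameter-free RCF-formula, and it can be read in every real closed field. Formulas equivalent in RCF are identified, and $D\subseteq D'$ means that RCF proves the inclusion. In $0$ variables the only cell is $\top$, the one-point space. A cell $E$ in $m+1$ variables over a cell $B=\pi(E)$ in $m$ variables is a \emph{graph} or a \emph{band},
\[
\{(x,y):x\in B,\ y=\alpha(x)\}\qquad\text{or}\qquad\{(x,y):x\in B,\ \alpha(x)<y<\beta(x)\},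
\]
where $\alpha,\beta$ are continuous functions on $B$ definable without parameters, $\alpha<\beta$ on $B$, and for a band $\alpha=-\infty$ and $\beta=+\infty$ are allowed. Cells are nonempty. A \emph{cell decomposition} $\mathcal E$ of $(m+1)$-space is a finite partition into cells whose projections form a cell decomposition $\pi(\mathcal E)$ of $m$-space; in $0$-space it is $\{\top\}$. It is \emph{compatible} with a formula if each cell is contained in or disjoint from the set that the formula defines, and $\mathcal D$ \emph{refines} $\mathcal D_0$ if each cell of $\mathcal D$ is contained in a cell of $\mathcal D_0$.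

\begin{lemma}\label{lem:cells}
Given finitely many parameter-free RCF-formulas in $m$ variables, one can compute a cell decomposition of $m$-space compatible with all of them.
\end{lemma}

\begin{proof}
Apply (O3) in the field of real algebraic numbers. Each of its elements is the $r$-th root of some integer polynomial, so all parameters can be removed. That a finite system of formulas (for the cells, their iterated projections and their boundary functions) describes a compatible cell decomposition is expressed by one sentence, which holds in all real closed fields by completeness of RCF. To compute such a system, enumerate all finite systems of formulas and test this sentence with the decision procedure for RCF.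
\end{proof}

\subsection*{Saturation and back-and-forth}
A structure is \emph{$\kappa^+$-saturated} if every set of formulas in one variable with at most $\kappa$ parameters that is finitely satisfiable in the structure is satisfied by one of its elements. Every structure has a $\kappa^+$-saturated elementary extension. A \emph{back-and-forth system} between $M$ and $M'$ is a set $I$ of isomorphisms between substructures such that for each $\varphi\in I$, each element of $M$ lies in the domain of an extension of $\varphi$ in $I$ (forth), and each element of $M'$ lies in the range of one (back). By induction on formulas, every member of $I$ preserves the truth of all formulas in $M$ and $M'$; if $I\neq\emptyset$, then $M\equiv M'$. A complete theory with a recursive set of axioms is decidable.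

\subsection*{Automata}
A finite automaton over a finite alphabet $\Gamma$ has a finite set of states, some of them initial and some accepting, and transitions $z\to z'$ labeled by letters. It accepts a word if the word labels a path from an initial to an accepting state. The sets of words accepted by automata are called \emph{regular}. They are effectively closed under Boolean operations, concatenation and the star operation, where $L^*$ is the set of concatenations of finitely many words of $L$. A regular set is always given by an automaton.

\begin{lemma}\label{lem:automata}
Let $\Gamma,\Gamma'$ be finite alphabets, let $s(a)$ be a regular set of words over $\Gamma'$ for each $a\in\Gamma$, and put $s(a_1\cdots a_n)=s(a_1)\cdots s(a_n)$. If $L$ is a regular set of words over $\Gamma'$, then $\{w: s(w)\cap L\ne\emptyset\}$ is regular and can be computed from $L$ and the $s(a)$.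
\end{lemma}

\begin{proof}
Keep the states, initial states and accepting states of an automaton for $L$, and allow the transition $z\to z'$ on $a$ if and only if some word of $s(a)$ leads from $z$ to $z'$. This asks whether an intersection of two regular sets is nonempty, which is a decidable reachability question. An accepting path on $a_1\cdots a_n$ in the new automaton amounts to words $u_j\in s(a_j)$ together with an accepting path on $u_1\cdots u_n$ in the old one.
\end{proof}

\section{Germs and the local theories}\label{sec:germs}

Fix $R$ and $\mathcal M$. The germs at a point $p$ of continuous functions form a ring with zero divisors, such as $\max(0,t-p)$ and $\max(0,p-t)$. It is easier to separate the two sides, where one obtains fields, and to recover continuity as a condition on limits.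

Let $\omega$ be one of the symbols $p^-,p^+$ ($p\in R$), $-\infty,+\infty$. A property of $t$ holds \emph{near $\omega$} if it holds on some interval $(a,p)$, $(p,b)$, $(-\infty,b)$, $(a,\infty)$, respectively. By o-minimality a definable property of $t$ either holds near $\omega$ or fails near $\omega$. Let $K_\omega$ be the ring of definable functions defined near $\omega$, two functions being identified if they agree near $\omega$. A nonzero germ has no zeros near $\omega$ and has constant sign there, so $K_\omega$ is an ordered field. It is real closed: a positive germ $u$ has the square root $t\mapsto\sqrt{u(t)}$, and a monic polynomial $X^n+\sum_{j<n}a_jX^j$ of odd degree has as a root the germ that sends $t$ to the least root of $X^n+\sum_{j<n} a_j(t)X^j$. For every parameter-free RCF-formula $\delta$ and every tuple $\bar u$ from $K_\omega$,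
\begin{equation}\label{eq:germ}
K_\omega\models\delta(\bar u)\iff R\models\delta(\bar u(t))\text{ for all }t\text{ near }\omega .
\end{equation}
This holds for atomic $\delta$ by definition, it passes to Boolean combinations by the dichotomy above, and every $\delta$ is equivalent in RCF to a quantifier-free formula.

Let $V_\omega$ be the set of germs bounded in absolute value by an element of $R$. It is a convex subring of $K_\omega$, and it is proper, since it does not contain $1/(t-p)$, respectively $t$. By (O1) each $u\in V_\omega$ has a limit $\operatorname{res}_\omega u\in R$ at $\omega$. The map $\operatorname{res}_\omega:V_\omega\to R$ is a ring homomorphism, onto because of the constants. Its kernel is the set of non-units of $V_\omega$: a nonzero germ tends to $0$ if and only if its inverse is unbounded. We axiomatize this situation for $d$ fields at once. The line needs $d=2$; a point of a curve at which $d$ branches meet needs general $d$.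

\begin{definition}\label{def:Td}
For $d\ge0$ the language $\mathcal L_d$ has sorts $K_1,\dots,K_d,k$, each with the language of ordered rings, and for each $i$ a predicate $V_i\subseteq K_i$ and a function $\operatorname{res}_i:K_i\to k$. The theory $T_d$ says: $K_1,\dots,K_d$ and $k$ are real closed; $V_i$ is a proper convex subring of $K_i$ containing $1$; the restriction of $\operatorname{res}_i$ to $V_i$ is a surjective ring homomorphism onto $k$ whose kernel is the set $\mathfrak m_i$ of non-units of $V_i$; and $\operatorname{res}_i=0$ off $V_i$. For $M\models T_d$ put
\[
A(M)=\{(a^1,\dots,a^d,a^0): a^i\in V_i,\ a^0\in k,\ \operatorname{res}_ia^i=a^0\text{ for }1\le i\le d\}.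
\]
\end{definition}

For any symbols $\omega_1,\dots,\omega_d$ the structure $(K_{\omega_1},\dots,K_{\omega_d},R)$, with $\operatorname{res}$ set to $0$ on unbounded germs, is a model of $T_d$. In particular $T_d$ is consistent. For $p\in R$ let
\[
M_p=(K_{p^-},K_{p^+},R)\models T_2 .
\]
For $d=2$ we write $a^-,a^+,a^0$ for the components. An element of $A(M_p)$ is a left germ, a right germ and their common limit. By (O1) the two germs have continuous representatives on intervals $(a,p)$ and $(p,b)$, and these combine with the value $a^0$ at $p$ to a continuous function. So $A(M_p)$ is exactly the ring of germs at $p$ of continuous definable functions defined on a neighborhood of $p$. For such a function $f$ we write $f_p\in A(M_p)$ for its germ.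

A \emph{local formula} in $m$ variables is an $\mathcal L_d$-formula $\psi(x_1,\dots,x_m)$ whose free variables are among the components $x_j^1,\dots,x_j^d,x_j^0$ of the $x_j$, where the $x_j$ range over $A$. We write $\bar x^i=(x_1^i,\dots,x_m^i)$. If $\xi(\bar x,y)$ is local, so is $\exists y\,\xi$, with $y$ ranging over the definable set $A$. We write $T_d\vdash\psi$ if $T_d$ proves that all $\bar x\in A^m$ satisfy $\psi$, and call $\psi$ \emph{consistent} if $T_d\not\vdash\neg\psi$. A local formula $\chi$ \emph{decides} $\psi$ if $T_d\vdash\chi\to\psi$ or $T_d\vdash\chi\to\neg\psi$. For a parameter-free RCF-formula $\delta$ in $m$ variables put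
\[
\operatorname{Stay}_\delta(\bar x)\;=\;\delta(\bar x^0)\wedge\delta(\bar x^1)\wedge\dots\wedge\delta(\bar x^d).
\]
By \eqref{eq:germ}, $M_p\models\operatorname{Stay}_\delta(\bar f_p)$ says that $\bar f$ maps a neighborhood of $p$ into the set defined by $\delta$. If $q$ is a complete $m$-type of RCF, that is, the set of all parameter-free formulas satisfied by some $m$-tuple in some real closed field, then $\bar x$ \emph{stays in $q$} if $\operatorname{Stay}_\delta(\bar x)$ holds for all $\delta\in q$.

We record the elementary properties of one sort $K=K_i$ with $V,\mathfrak m,\operatorname{res}$.
\begin{itemize}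
\item[(V1)] \emph{$V$ is a valuation ring.} By convexity $[-1,1]\subseteq V$. If $a\notin V$, then $|a|>1$, so $a^{-1}\in V$, and $a^{-1}\in\mathfrak m$. Let $v:K^\times\to K^\times/V^\times$ be the valuation, with values in an ordered, hence torsion-free, abelian group written additively: $v(a)\ge v(b)$ if and only if $a/b\in V$, and $v(a)>v(b)$ if and only if $a/b\in\mathfrak m$.
\item[(V2)] \emph{If $0<|a|\le |b|$, then $v(a)\ge v(b)$}, since $a/b\in[-1,1]$. So $v(a)<v(b)$ implies $|a|>|b|$.
\item[(V3)] \emph{$\operatorname{res}$ is weakly order preserving on $V$.} If $0\le a\in V$, then $\sqrt a\le\max(1,a)$ lies in $V$, so $\operatorname{res}a=(\operatorname{res}\sqrt a)^2\ge0$. Consequently $\operatorname{res}|a|=|\operatorname{res}a|$, and $\operatorname{res}a<\operatorname{res}b$ implies $a<b$.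
\item[(V4)] \emph{$V$ is integrally closed in $K$.} If $a\notin V$ satisfied a monic equation of degree $n$ over $V$, division by $a^n$ would give $1\in\mathfrak m$.
\item[(V5)] For a subfield $G\subseteq K$ let $k_G=\operatorname{res}(G\cap V)$, a subfield of $k$. \emph{If $G$ is real closed, then $k_G$ is real closed and $v(G^\times)$ is divisible.} A positive element of $k_G$ is $\operatorname{res}a$ with $a\in G\cap V$, and $a>0$ by (V3); then $\sqrt a\in G\cap V$ gives a square root. A monic polynomial of odd degree over $k_G$ lifts to a monic polynomial over $G\cap V$, which has a root in $G$, and the root lies in $V$ by (V4). Finally $v(a)=v(|a|)=n\,v(|a|^{1/n})$.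
\end{itemize}

\section{Completeness of the local theories}\label{sec:Td}

\begin{proposition}\label{prop:Td}
Let $d\ge0$.
\begin{enumerate}
\item[(a)] $T_d$ is complete and decidable.
\item[(b)] If $M\subseteq N$ are models of $T_d$, then $M\preceq N$.
\item[(c)] If $M,M'\models T_d$, and $\bar x\in A(M)^m$ and $\bar x'\in A(M')^m$ stay in the same complete type $q$ of RCF, then $\bar x$ and $\bar x'$ satisfy the same local formulas.
\end{enumerate}
\end{proposition}

All three parts come from one back-and-forth system. Let $\kappa$ be an infinite cardinal and let $M=(K_1,\dots,K_d,k)$ and $M'=(K'_1,\dots,K'_d,k')$ be $\kappa^+$-saturated models of $T_d$. Let $I$ be the set of tuples $\varphi=(\varphi_1,\dots,\varphi_d,\varphi_0)$ of isomorphisms $\varphi_i:F_i\to F_i'$ and $\varphi_0:k_0\to k_0'$ between real closed subfields of size at most $\kappa$ of $K_i,K_i'$ and of $k,k'$, such that for all $i\geq 1$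
\begin{equation}\label{eq:I}
\begin{gathered}
\operatorname{res}_i(F_i\cap V_i)\subseteq k_0,\qquad \varphi_i(F_i\cap V_i)=F'_i\cap V'_i,\\
\varphi_0\circ\operatorname{res}_i=\operatorname{res}'_i\circ\varphi_i\ \text{ on }F_i\cap V_i .
\end{gathered}
\end{equation}
The first condition is an inclusion and not an equality. This is what decouples the sorts: they interact only through $k$, and enlarging $k_0$ for the sake of one $F_i$ does not disturb \eqref{eq:I} for the others.

The conditions give $\operatorname{res}'_i(F'_i\cap V'_i)=\varphi_0\operatorname{res}_i(F_i\cap V_i)\subseteq k'_0$, so they are symmetric in $M$ and $M'$. Since $\operatorname{res}_i$ and $\operatorname{res}'_i$ vanish off the valuation rings, the domain and range of $\varphi$ are substructures and $\varphi$ is an isomorphism between them. The set $I$ is closed under unions of chains of length at most $\kappa$.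

\begin{lemma}\label{lem:bf}
$I$ is a back-and-forth system.
\end{lemma}

By symmetry we only prove ``forth''. Fix $\varphi\in I$ and $i\ge1$, and drop $i$ from the notation: $K,V,\mathfrak m,F$ and $\varphi:F\to F'$. An element added to $F$ can create a new residue, a new value, or neither, and we treat these cases in turn. In the first two cases it is easy to compute in the field $F(y)$ generated by a well-chosen element; the next lemma passes from there to the real closure.

\begin{lemma}[extension principle]\label{lem:ext}
Let $y\in K\setminus F$, let $y'\in K'$ realize the image of the cut of $y$, and let $\varphi^*:H\to H'$ be as in Lemma~\ref{lem:cut}, with $H=\operatorname{rc}(G)$, $G=F(y)$, $H'=\operatorname{rc}(G')$, $G'=F'(y')$. Suppose that $k_G\subseteq k_0$, $\varphi^*(G\cap V)=G'\cap V'$, and $\varphi_0\operatorname{res}=\operatorname{res}'\varphi^*$ on $G\cap V$. Then replacing $\varphi$ by $\varphi^*$ gives a member of $I$.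
\end{lemma}

\begin{proof}
Let $O=G\cap V$, $W=H\cap V$ and $h\in W$. Take a nontrivial relation $\sum_je_jh^j=0$ with $e_j\in G$ and divide by a coefficient of largest absolute value. Then all $e_j$ lie in $O$ and one of them is $1$. Applying $\operatorname{res}$ shows that $\operatorname{res}h$ is algebraic over $k_G$. So $k_H$ is algebraic over $k_G\subseteq k_0$, and $k_H\subseteq k_0$ because $k_0$ is relatively algebraically closed in $k$.

Next, $W$ is the convex hull of $O$ in $H$. The hull is contained in $W$ since $V$ is convex. Conversely let $z=\operatorname{res}h$ be a root of $X^n+\sum_{j<n}c_jX^j$ with $c_j\in k_G$. If $|z|>1$, then $|z|^n\le(\sum_j|c_j|)\,|z|^{n-1}$; so in any case $|z|\le1+\sum_j|c_j|$. Choose $o\in O$ with $\operatorname{res}o=2+\sum_j|c_j|$. Then $\operatorname{res}|h|<\operatorname{res}o$, so $|h|<o$ by (V3). This argument used only that $H$ is algebraic over $G$, so $W'=H'\cap V'$ is the convex hull of $G'\cap V'$ in $H'$ as well. As $\varphi^*$ preserves the order and maps $O$ onto $G'\cap V'$, we get $\varphi^*(W)=W'$.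

The homomorphisms $\varphi_0\operatorname{res}$ and $\operatorname{res}'\varphi^*$ from $W$ to $k'$ both have the set of non-units of $W$ as kernel. So they induce two embeddings of the real closed field $k_H$ into $k'$, which agree on $k_G$ by hypothesis. They coincide by Lemma~\ref{lem:rigid}.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:bf}]
\emph{Step 0: adding $c\in k\setminus k_0$ to $k_0$.} The image of the cut of $c$ over $k_0$ is finitely satisfiable, because $k_0'$ is densely ordered without endpoints. By saturation some $c'\in k'$ realizes it. Extend $\varphi_0$ to $\operatorname{rc}(k_0(c))$ by Lemma~\ref{lem:cut}. The conditions \eqref{eq:I} persist.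

\medskip
\emph{Step 1: given $c\in k_0$, extending $F$ so that $c\in k_F$, with $k_0$ unchanged.} Assume $c\notin k_F$. Then $c$ is transcendental over the real closed field $k_F$. Choose $u\in V$ and $u'\in V'$ with $\operatorname{res}u=c$ and $\operatorname{res}'u'=\varphi_0(c)$; then $u\notin F$. The cut of $u$ is visible in the residue field. Let $a\in F$. If $a\notin V$, then $|a|>|u|$ by convexity, so $a<u$ if and only if $a<0$. If $a\in V$, then $\operatorname{res}a\ne c$, and by (V3) $a<u$ if and only if $\operatorname{res}a<c$. The same description applies to $\varphi(a)$ and $u'$, since $\varphi_0(c)\notin\varphi_0(k_F)=k_{F'}$. By \eqref{eq:I}, $u'$ realizes the image of the cut of $u$.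

Write a nonzero $P\in F[X]$ as $aP_1$, where $a$ is a coefficient of largest absolute value. Then $P_1$ has coefficients in $F\cap V$, one of them $1$, so its reduction $\overline{P_1}\in k_F[X]$ is nonzero and $\operatorname{res}P_1(u)=\overline{P_1}(c)\ne0$. By \eqref{eq:I}, $\operatorname{res}'\varphi^*(P_1(u))=\varphi_0(\overline{P_1}(c))$. Taking quotients, every nonzero $e\in F(u)$ is $e=as$ with $a\in F^\times$ and $s$ a unit of $V$, where $\operatorname{res}s\in k_F(c)\subseteq k_0$ and $\varphi^*(s)$ is a unit of $V'$ with residue $\varphi_0(\operatorname{res}s)$. Hence
\[
e\in V\iff a\in V\iff\varphi(a)\in V'\iff\varphi^*(e)\in V',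
\]
and in that case $\operatorname{res}e=\operatorname{res}a\cdot\operatorname{res}s\in k_0$ and $\operatorname{res}'\varphi^*(e)=\varphi_0(\operatorname{res}a)\varphi_0(\operatorname{res}s)$. Lemma~\ref{lem:ext} applies.

\medskip
\emph{Step 2: adding $x\in K\setminus F$ to $F$.} We first arrange that $x$ creates no new residue. Repeat the following round $\omega$ times: by at most $\kappa$ applications of Step 0 add all elements of $k_{\operatorname{rc}(F(x))}$ to $k_0$, and then by at most $\kappa$ applications of Step 1 extend $F$ until $k_0\subseteq k_F$. Pass to the union, which is in $I$, and let $H=\operatorname{rc}(F(x))$ for the new $F$. Every element of $H$ lies in $\operatorname{rc}(F(x))$ for the $F$ of some round, so $k_H\subseteq k_0\subseteq k_F\subseteq k_H$. If now $x\in F$, we are done. Assume $x\notin F$.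

\smallskip
\emph{Case A: some $y\in H$, $y>0$, has $v(y)\notin v(F^\times)$.} Then $y$ is transcendental over $F$. As $H$ has transcendence degree one over $F$, we have $H=\operatorname{rc}(F(y))$, and it suffices to add $y$. Realizing the cut of $y$ is not enough here, since $y'$ must also have a new value. We therefore realize a stronger set of conditions. For positive $a,b\in F$,
\[
a<y\implies y/a\notin V,\qquad y<b\implies b/y\notin V,
\]
because $y/a\in V$ would give $v(y)\ge v(a)\ge v(y)$ by (V2), and $b/y\in V$ would give $v(b)\ge v(y)\ge v(b)$. We claim that there is $y'>0$ in $K'$ with $y'/\varphi(a)\notin V'$ and $\varphi(b)/y'\notin V'$ for all such $a$ and $b$. By saturation it suffices to treat finitely many, and by convexity of $V'$ only the largest $a$ and the smallest $b$ matter. If both occur, then $b/a>b/y>0$ gives $b/a\notin V$, so $\varphi(b/a)\notin V'$; for $y'=\sqrt{\varphi(a)\varphi(b)}$ both quotients equal $\sqrt{\varphi(b/a)}$, which is not in the ring $V'$. Otherwise take $0<w\notin V'$, which exists since $V'$ is proper, and let $y'=\varphi(a)w$ or $y'=\varphi(b)/w$. This proves the claim. A positive element outside $V'$ exceeds $1$, so $y'$ realizes the image of the cut of $y$.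 Moreover $v'(y')\notin v'(F'^\times)$: each positive $c\in F$ is below or above $y$, so one of $y'/\varphi(c)$ and $\varphi(c)/y'$ is not in $V'$.

For $a\in F^\times$ and $n\in\mathbb Z\setminus\{0\}$ we have $v(ay^n)\ne0$: otherwise $n\,v(y)\in v(F^\times)$, so $n\,v(y)=n\,v(c)$ with $c\in F^\times$ by (V5), and $v(y)=v(c)$ as the value group is torsion-free. Hence the nonzero terms of $P(y)=\sum_ja_jy^j\ne0$ have distinct values, and $P(y)=a_jy^j(1+\eta)$ with $\eta\in\mathfrak m$, where $a_jy^j$ is the term of least value, which by (V2) is the term of largest absolute value. All this holds for $y'$ over $F'$, with the same $j$ because $\varphi^*$ preserves the order. Taking quotients, every nonzero $e\in F(y)$ satisfies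
\[
e=ay^n(1+\eta),\qquad\varphi^*(e)=\varphi(a)y'^n(1+\eta')
\]
with $a\in F^\times$, $n\in\mathbb Z$, $\eta\in\mathfrak m$, $\eta'\in\mathfrak m'$. If $n=0$, then $e\in V$ if and only if $a\in V$, in which case $\operatorname{res}e=\operatorname{res}a$; and $\varphi^*(e)\in V'$ if and only if $\varphi(a)\in V'$, in which case $\operatorname{res}'\varphi^*(e)=\operatorname{res}'\varphi(a)=\varphi_0(\operatorname{res}a)$. If $n\ne0$, then $v(ay^n)\neq0$, so by (V2) $e\in V$ if and only if $|ay^n|<1$, in which case $\operatorname{res}e=0$; and $\varphi^*(e)\in V'$ if and only if $|\varphi(a)y'^n|<1$, in which case $\operatorname{res}'\varphi^*(e)=0$. The two inequalities are equivalent. So Lemma~\ref{lem:ext} applies, and the new domain $H$ contains $x$.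

\smallskip
\emph{Case B: $v(H^\times)=v(F^\times)$.} Here the cut determines everything, because $V$ is convex and every element of $H$ can be squeezed between elements of $F$ of the same value. As in Step 0 choose $x'\in K'$ realizing the image of the cut of $x$, and let $\varphi^*:H\to H'=\operatorname{rc}(F'(x'))$ be given by Lemma~\ref{lem:cut}. Let $h\in H^\times$ and $b\in F^\times$ with $v(h)=v(b)$. Then $r=|\operatorname{res}(h/b)|$ is a positive element of $k_H=k_F$; this is where the preparation is used. Choose $b_1,b_2\in F\cap V$ with residues $r/2$ and $2r$. They are units of $V$, and $0<b_1<|h/b|<b_2$ by (V3). Applying $\varphi^*$ gives $0<\varphi(b_1)<|\varphi^*(h)/\varphi(b)|<\varphi(b_2)$, where $\varphi(b_1),\varphi(b_2)$ are units of $V'$ by \eqref{eq:I}. So $v'(\varphi^*(h))=v'(\varphi(b))$ by (V2). Since $\varphi$ maps $F\cap V$ onto $F'\cap V'$, hence also $F\cap\mathfrak m$ onto $F'\cap\mathfrak m'$, the map $\varphi^*$ sends $H\cap V$ onto $H'\cap V'$ and $H\cap\mathfrak m$ onto $H'\cap\mathfrak m'$. For $h\in H\cap V$ choose $b\in F\cap V$ with $\operatorname{res}b=\operatorname{res}h$. Then $h-b\in\mathfrak m$, so $\varphi^*(h)-\varphi(b)\in\mathfrak m'$ and $\operatorname{res}'\varphi^*(h)=\operatorname{res}'\varphi(b)=\varphi_0(\operatorname{res}h)$.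 Together with $k_H=k_0$ this gives \eqref{eq:I} for $\varphi^*$.

If Case A fails, every $h\in H^\times$ has $v(h)=v(|h|)\in v(F^\times)$, so the cases are exhaustive. Steps 0 and 2 prove ``forth'' for all sorts.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Td}]
In each part we pass to saturated elementary extensions and exhibit a member of $I$, which preserves all formulas by Lemma~\ref{lem:bf}.

(a) Take $\operatorname{rc}(\mathbb Q)$ in each sort, with the unique isomorphisms. Each element of $\operatorname{rc}(\mathbb Q)\subseteq K_i$ is bounded by an integer, so it lies in the convex ring $V_i$, and its residue is algebraic over $\mathbb Q$. The embeddings $\varphi_0\operatorname{res}_i$ and $\operatorname{res}_i'\varphi_i$ of $\operatorname{rc}(\mathbb Q)$ into $k'$ coincide by Lemma~\ref{lem:rigid}. So $I\ne\emptyset$, and any two models are elementarily equivalent. As $T_d$ is consistent and recursively axiomatized, it is complete and decidable.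

(b) Let $\kappa\ge|M|+\aleph_0$ and take $\kappa^+$-saturated $M^*\succeq M$ and $N^*\succeq N$. The identity of $M$ belongs to the system $I$ for $M^*$ and $N^*$. So a formula with parameters in $M$ has the same truth value in $M$, $M^*$, $N^*$ and $N$.

(c) Let $F_i=\operatorname{rc}(\mathbb Q(\bar x^i))$, $k_0=\operatorname{rc}(\mathbb Q(\bar x^0))$, and define $F_i',k_0'$ from $\bar x'$ in the same way. All tuples $\bar x^i,\bar x'^i$ ($0\le i\le d$) realize $q$, so integer polynomials have the same sign at all of them. This gives isomorphisms $\varphi_i:F_i\to F_i'$ and $\varphi_0:k_0\to k_0'$ with $\bar x^i\mapsto\bar x'^i$ and $\bar x^0\mapsto\bar x'^0$. For an integer polynomial $P$ we have $\operatorname{res}_iP(\bar x^i)=P(\bar x^0)$, and $P(\bar x^i)\ne0$ implies $P(\bar x^0)\ne0$. This is the point of staying in one type: nothing nonzero that is generated by $\bar x^i$ tends to $0$. So the nonzero elements of $\mathbb Z[\bar x^i]$ are units of $V_i$, and $\mathbb Q(\bar x^i)\subseteq V_i$. Each element of $F_i$ is integral over this field, so $F_i\subseteq V_i$ by (V4); the same argument gives $F_i'\subseteq V_i'$. Thus $\operatorname{res}_i$ embeds $F_i$ into $k$ with image algebraic over $\mathbb Q(\bar x^0)$,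 hence contained in $k_0$. The embeddings $\varphi_0\operatorname{res}_i$ and $\operatorname{res}'_i\varphi_i$ of $F_i$ into $k'$ both send $\bar x^i$ to $\bar x'^0$, so they agree on $\mathbb Q(\bar x^i)$ and coincide by Lemma~\ref{lem:rigid}. Hence $\varphi\in I$.
\end{proof}

By (a), the relations $T_d\vdash\psi$, ``$\psi$ is consistent'' and ``$\chi$ decides $\psi$'' are decidable. Part (c) concerns infinite sets of formulas; compactness turns it into a statement about a finite cell decomposition.

\begin{lemma}\label{lem:stay}
Given local $\mathcal L_d$-formulas $\psi_1,\dots,\psi_s$ in $m$ variables and a cell decomposition $\mathcal D_0$ of $m$-space, one can compute a cell decomposition $\mathcal D$ refining $\mathcal D_0$ such that $\operatorname{Stay}_D$ decides $\psi_l$ for all $D\in\mathcal D$ and all $l$.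
\end{lemma}

\begin{proof}
Let $q$ be a complete $m$-type of RCF. By Proposition~\ref{prop:Td}(c), for each $l$ either $\psi_l$ or $\neg\psi_l$ follows from $T_d$, $\bar x\in A^m$ and $\{\operatorname{Stay}_\delta:\delta\in q\}$. By compactness finitely many $\delta\in q$ suffice for all $l$, and since $\operatorname{Stay}_{\delta\wedge\delta'}$ is equivalent to $\operatorname{Stay}_\delta\wedge\operatorname{Stay}_{\delta'}$, a single $\delta_q\in q$ suffices. Every tuple in every real closed field satisfies some $\delta_q$, so by compactness finitely many $\delta_q$ cover $m$-space. Take $\mathcal D$ compatible with these and with the cells of $\mathcal D_0$ (Lemma~\ref{lem:cells}). A cell $D\in\mathcal D$ is nonempty, so it meets, and hence is contained in, one of these $\delta_q$ and one cell of $\mathcal D_0$. Then $\operatorname{Stay}_D$ implies $\operatorname{Stay}_{\delta_q}$ and decides every $\psi_l$. To compute $\mathcal D$, enumerate the cell decompositions and test the required properties with the decision procedures for RCF and $T_d$.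
\end{proof}

It matters that all components lie in the \emph{same} cell. By Example~\ref{ex:div}, no cell decomposition has the property that the three cells containing $\bar x^-,\bar x^0,\bar x^+$ always decide the local formula $\exists y\,(x_1=x_2y)$.

\section{Words and automata}\label{sec:words}

In this section local formulas are $\mathcal L_2$-formulas. A datum fixes the alphabet: cells for the intervals, local formulas for the marked points.

\begin{definition}\label{def:datum}
An \emph{$m$-datum} is a pair $(\mathcal D,\Psi)$, where $\mathcal D$ is a cell decomposition of $m$-space and $\Psi$ is a finite set of consistent local formulas in $m$ variables, such that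
\begin{itemize}
\item[(i)] $T_2$ proves that each $\bar x\in A^m$ satisfies exactly one $\tau\in\Psi$;
\item[(ii)] each $\tau\in\Psi$ has cells $\lambda(\tau),\rho(\tau)\in\mathcal D$ with $T_2\vdash\tau\to(\bar x^-\in\lambda(\tau)\wedge\bar x^+\in\rho(\tau))$;
\item[(iii)] for each $D\in\mathcal D$, the formula $\operatorname{Stay}_D$ is $T_2$-equivalent to a member $\hat D$ of $\Psi$.
\end{itemize}
A \emph{path word} is a word $D_0\tau_1D_1\cdots\tau_rD_r$ ($r\ge0$, $D_i\in\mathcal D$, $\tau_i\in\Psi$) over the alphabet $\mathcal D\sqcup\Psi$ with $\lambda(\tau_i)=D_{i-1}$ and $\rho(\tau_i)=D_i$ for all $i$.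
\end{definition}

The cells $\lambda(\tau),\rho(\tau)$ and the formula $\hat D$ are unique, because the members of $\Psi$ are consistent and mutually exclusive. Path words are defined by conditions on the first letter, the last letter and adjacent letters, so they form a regular set. In Example~\ref{ex:words}, $\Psi$ consists of the consistent triples and $\hat{\mathsf P}=[\mathsf{PPP}]$. All data are produced by one construction.

\begin{lemma}\label{lem:star}
Let $\Psi_0$ be a finite set of local formulas in $m$ variables such that $T_2$ proves that each $\bar x\in A^m$ satisfies exactly one of them. Let $\mathcal D$ be a cell decomposition such that every $\operatorname{Stay}_D$, $D\in\mathcal D$, decides every member of $\Psi_0$. Let $\Psi_0\star\mathcal D$ be the set of consistent formulas among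
\[
\psi\wedge\bar x^-\in D_1\wedge\bar x^0\in D_0\wedge\bar x^+\in D_2\qquad(\psi\in\Psi_0,\ D_0,D_1,D_2\in\mathcal D).
\]
Then $(\mathcal D,\Psi_0\star\mathcal D)$ is an $m$-datum, computable from $\Psi_0$ and $\mathcal D$.
\end{lemma}

\begin{proof}
Condition (i) holds because $\mathcal D$ partitions $m$-space in each sort, and (ii) holds with $\lambda=D_1$, $\rho=D_2$. For (iii), $\operatorname{Stay}_D$ is consistent, being satisfied in $M_p$ by the constant germ at a point of $D$. It decides all members of $\Psi_0$, so it implies exactly one of them, say $\psi$. Then $\operatorname{Stay}_D$ is equivalent to the displayed formula with this $\psi$ and $D_0=D_1=D_2=D$. Computability follows from Proposition~\ref{prop:Td}(a).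
\end{proof}

Now let $\mathcal M$ be an o-minimal expansion of a real closed field $R$, let $C=C_{\mathcal M}$ and $\bar f\in C^m$, and let $(\mathcal D,\Psi)$ be an $m$-datum. A sequence $p_1<\dots<p_r$ in $R$ ($r\ge0$) is \emph{admissible} for $\bar f$ if $\bar f$ maps each of the open intervals $(-\infty,p_1),(p_1,p_2),\dots,(p_r,\infty)$ (the interval $R$ if $r=0$) into a single cell, say $D_0,\dots,D_r$. The \emph{word of $\bar f$ at} this sequence is $D_0\tau_1D_1\cdots\tau_rD_r$, where $\tau_i$ is the member of $\Psi$ with $M_{p_i}\models\tau_i(\bar f_{p_i})$. A \emph{word of $\bar f$} is its word at some admissible sequence. Let $\sigma$ be the substitution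
\[
\sigma(D)=D(\hat DD)^*\quad(D\in\mathcal D),\qquad\sigma(\tau)=\{\tau\}\quad(\tau\in\Psi).
\]

\begin{lemma}\label{lem:insert}
\begin{enumerate}
\item[(a)] $\bar f$ has an admissible sequence, and every word of $\bar f$ is a path word.
\item[(b)] Let $w$ be the word of $\bar f$ at an admissible sequence. Every finite sequence containing it is admissible, and $\sigma(w)$ is exactly the set of words of $\bar f$ at such sequences.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The definable sets $\bar f^{-1}(D)$, $D\in\mathcal D$, partition $R$, and each is a finite union of points and open intervals; mark all these points and all endpoints. By \eqref{eq:germ}, $\bar f_{p_i}^-\in D_{i-1}$ and $\bar f^+_{p_i}\in D_i$, so $\lambda(\tau_i)=D_{i-1}$ and $\rho(\tau_i)=D_i$.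

(b) Add a point $q$ of an interval with cell $D$. Both new intervals have cell $D$, and $\bar f$ maps a neighborhood of $q$ into $D$, so the letter at $q$ is $\hat D$ by \eqref{eq:germ} and (iii). The other letters do not change. So adding $n$ points to this interval replaces $D$ by $D(\hat DD)^n$, and every $n$ is possible since open intervals are infinite.
\end{proof}

The next lemma is the reason for using cells. In Example~\ref{ex:words} the set $\mathsf P^+\cup\mathsf P^-$ could not serve as a letter: a germ in $\mathsf P^+$ at the left end of an interval cannot be joined to a germ in $\mathsf P^-$ at the right end. Within one cell this obstruction disappears.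

\begin{lemma}[gluing]\label{lem:glue}
Let $E$ be a cell in $m+1$ variables, let $-\infty\le a<a'<b'<b\le\infty$, and let $\bar f:(a,b)\to R^m$ be continuous and definable with values in $B=\pi(E)$. Let $g_-:(a,a']\to R$ and $g_+:[b',b)\to R$ be continuous and definable with $(\bar f,g_-)\in E$ on $(a,a']$ and $(\bar f,g_+)\in E$ on $[b',b)$. Then there is a continuous definable $g:(a,b)\to R$ with $(\bar f,g)\in E$ on $(a,b)$ that agrees with $g_-$ on some $(a,a'']$ and with $g_+$ on some $[b'',b)$. The statement remains true if $g_-$, $g_+$ or both are omitted.
\end{lemma}

\begin{proof}
There is a continuous definable $h$ on $(a,b)$ with $(\bar f,h)\in E$. If $E$ is the graph of $\alpha$, take $h=\alpha\circ\bar f$. If $E$ is the band between $\alpha$ and $\beta$, take $\frac12(\alpha+\beta)\circ\bar f$, $\alpha\circ\bar f+1$, $\beta\circ\bar f-1$ or $0$, according as both, only $\alpha$, only $\beta$ or neither are finite. Replace an omitted $g_\pm$ by the restriction of $h$. Choose $a<a''<a'$ and $b'<b''<b$, and let $\chi:(a,b)\to[0,1]$ be $0$ on $(a,a'']$ and on $[b'',b)$, $1$ on $[a',b']$, and linear on $[a'',a']$ and on $[b',b'']$. Put $g=(1-\chi)g_-+\chi h$ on $(a,a']$, $g=h$ on $[a',b']$, and $g=(1-\chi)g_++\chi h$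 on $[b',b)$. The pieces agree at $a'$ and $b'$. The fibers of $E$ over $B$ are points or intervals, hence convex, so $(\bar f,g)\in E$.
\end{proof}

To eliminate $\exists y$ we start from a datum $(\mathcal E,\Xi)$ for $(\bar x,y)$ and need a datum for $\bar x$ whose letter at a point tells which letters of $\Xi$ can be realized there by a suitable germ $y$.

\begin{lemma}[derived datum]\label{lem:derived}
From an $(m+1)$-datum $(\mathcal E,\Xi)$ one can compute an $m$-datum $(\mathcal D,\Psi)$ with $\mathcal D$ refining $\pi(\mathcal E)$, and sets $\Sigma(\tau)\subseteq\Xi$ for $\tau\in\Psi$, such that $T_2\vdash\tau\to\exists y\,\xi$ for $\xi\in\Sigma(\tau)$ and $T_2\vdash\tau\to\neg\exists y\,\xi$ for $\xi\in\Xi\setminus\Sigma(\tau)$.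
\end{lemma}

\begin{proof}
For $\Sigma\subseteq\Xi$ let
\begin{equation}\label{eq:psi}
\psi_\Sigma(\bar x)=\bigwedge_{\xi\in\Sigma}\exists y\,\xi(\bar x,y)\ \wedge\bigwedge_{\xi\in\Xi\setminus\Sigma}\neg\exists y\,\xi(\bar x,y).
\end{equation}
Each $\bar x\in A^m$ satisfies exactly one $\psi_\Sigma$. By Lemma~\ref{lem:stay} compute $\mathcal D$ refining $\pi(\mathcal E)$ such that each $\operatorname{Stay}_D$ decides each $\psi_\Sigma$. Let $\Psi=\{\psi_\Sigma:\Sigma\subseteq\Xi\}\star\mathcal D$, and let $\Sigma(\tau)$ be the index of the conjunct $\psi_\Sigma$ of $\tau$.
\end{proof}

In this situation a letter $E\in\mathcal E$ \emph{lies over} $D\in\mathcal D$ if $D\subseteq\pi(E)$, and $\xi\in\Xi$ \emph{lies over} $\tau\in\Psi$ if $\xi\in\Sigma(\tau)$. A word $u$ lies over a word $v$ if they have the same length and each letter of $u$ lies over the corresponding letter of $v$. The last sentence of part (b) below is needed only for curves.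

\begin{lemma}[lifting]\label{lem:lift}
Let $(\mathcal D,\Psi)$ be derived from $(\mathcal E,\Xi)$, let $\bar f\in C^m$, and let $v=D_0\tau_1D_1\cdots\tau_sD_s$ be the word of $\bar f$ at $q_1<\dots<q_s$.
\begin{enumerate}
\item[(a)] If $g\in C$ and $q_1<\dots<q_s$ is admissible for $(\bar f,g)$ with word $u$, then $u$ lies over $v$.
\item[(b)] If $u=E_0\xi_1E_1\cdots\xi_sE_s$ is a path word lying over $v$, there is $g\in C$ such that $q_1<\dots<q_s$ is admissible for $(\bar f,g)$ with word $u$. One may prescribe as the germ of $g$ at $+\infty$ any $y_+\in K_{+\infty}$ with $(\bar f,y_+)\in E_s$ near $+\infty$, as the germ at $-\infty$ any $y_-\in K_{-\infty}$ with $(\bar f,y_-)\in E_0$ near $-\infty$, or both.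
\end{enumerate}
\end{lemma}

\begin{proof}
Put $q_0=-\infty$, $q_{s+1}=\infty$ and $J_j=(q_j,q_{j+1})$.

(a) Let $u=E_0\xi_1\cdots\xi_sE_s$. On $J_j$ the values of $\bar f$ lie in $D_j$ and in $\pi(E_j)$, so these cells meet; as $\mathcal D$ refines $\pi(\mathcal E)$, $D_j\subseteq\pi(E_j)$. In $M_{q_j}$ the germ $\bar f_{q_j}$ satisfies $\tau_j$ and, with witness $g_{q_j}$, also $\exists y\,\xi_j$. So $\xi_j\in\Sigma(\tau_j)$.

(b) For $1\le j\le s$ we have $M_{q_j}\models\tau_j(\bar f_{q_j})$ and $\xi_j\in\Sigma(\tau_j)$, so there is $y_j\in A(M_{q_j})$ with $M_{q_j}\models\xi_j(\bar f_{q_j},y_j)$. Let $g_j$ be a continuous definable function on a neighborhood of $q_j$ with germ $y_j$. Since $u$ is a path word, $\lambda(\xi_j)=E_{j-1}$ and $\rho(\xi_j)=E_j$, so by (ii) and \eqref{eq:germ}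
\[
(\bar f,g_j)\in E_{j-1}\text{ near }q_j^-,\qquad(\bar f,g_j)\in E_j\text{ near }q_j^+ .
\]
If $y_-$ or $y_+$ is prescribed, let $g_0$ or $g_{s+1}$ be a representative, continuous near $-\infty$ or $+\infty$ by (O1). On $J_j$ the values of $\bar f$ lie in $D_j\subseteq\pi(E_j)$. Lemma~\ref{lem:glue} gives a continuous definable $g$ on $J_j$ with $(\bar f,g)\in E_j$ that agrees with $g_j$ near the left end and with $g_{j+1}$ near the right end, where these functions are given. Put $g(q_j)=g_j(q_j)$ for $1\le j\le s$. Then $g=g_j$ on a neighborhood of $q_j$, so $g$ is continuous, $g\in C$, and $g_{q_j}=y_j$. Hence the word of $(\bar f,g)$ at $q_1<\dots<q_s$ is $u$.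
\end{proof}

Let $\Phi(x_1,\dots,x_m)$ be a formula of the language of rings. An $m$-datum $(\mathcal D,\Psi)$ and a regular set $L$ of words over $\mathcal D\sqcup\Psi$ \emph{represent} $\Phi$ if for every real closed field $R$, every o-minimal expansion $\mathcal M$ of $R$, every $\bar f\in C_{\mathcal M}^m$ and every word $w$ of $\bar f$,
\[
C_{\mathcal M}\models\Phi(\bar f)\iff w\in L .
\]
Requiring this for \emph{every} word of $\bar f$, and not only for some word, is what makes negation harmless.

\begin{theorem}\label{thm:words}
From every formula $\Phi(x_1,\dots,x_m)$ of the language of rings one can compute an $m$-datum and a regular set that represent $\Phi$.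
\end{theorem}

\begin{proof}
Put $\Phi$ in prenex form $Q_{m+1}x_{m+1}\cdots Q_nx_n\,\theta(x_1,\dots,x_n)$ with $\theta$ quantifier-free, and argue by induction on $n-m$. If $(\mathcal D,\Psi)$ and $L$ represent a formula, then $(\mathcal D,\Psi)$ and the complement of $L$ represent its negation. Since $\forall$ is $\neg\exists\neg$, it suffices to treat quantifier-free formulas and the existential quantification of the last variable.

\emph{Quantifier-free $\theta$.} It is a Boolean combination of equations $P_l=0$ with integer polynomials $P_l$. Take $\mathcal D$ compatible with all of them and $\Psi=\{\top\}\star\mathcal D$. Let $w=D_0\tau_1\cdots\tau_rD_r$ be a word of $\bar f$. The union of the open intervals is dense, so by continuity $P_l(\bar f)=0$ in $C$ if and only if $P_l(\bar f(t))=0$ on each open interval. By compatibility this holds if and only if $D_0,\dots,D_r\subseteq\{P_l=0\}$. So the truth of $\theta(\bar f)$ is a computable function of the set of letters occurring in $w$, and an automaton can keep track of this set.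

\emph{Existential quantifier.} Let $(\mathcal E,\Xi)$ and $L$ represent $\Phi(\bar x,y)$, and let $(\mathcal D,\Psi)$ be the derived datum. Put
\begin{align*}
L_1&=\{v:\text{some path word }u\in L\text{ lies over }v\},\\
L'&=\{w:\sigma(w)\cap L_1\ne\emptyset\}.
\end{align*}
Both sets are regular and computable by Lemma~\ref{lem:automata}: for $L_1$ let $s(a)$ be the finite set of letters lying over $a$ and apply the lemma to the set of path words in $L$; for $L'$ take $s=\sigma$. We show that $(\mathcal D,\Psi)$ and $L'$ represent $\exists y\,\Phi$. Let $w$ be the word of $\bar f\in C^m$ at $p_1<\dots<p_r$.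

Suppose $C\models\Phi(\bar f,g)$. Add to $p_1,\dots,p_r$ the points of an admissible sequence for $(\bar f,g)$. By Lemma~\ref{lem:insert} the result is admissible for both tuples, the word $v$ of $\bar f$ at it lies in $\sigma(w)$, and the word $u$ of $(\bar f,g)$ at it is a path word. We have $u\in L$ because $L$ represents $\Phi$, and $u$ lies over $v$ by Lemma~\ref{lem:lift}(a). So $v\in\sigma(w)\cap L_1$ and $w\in L'$.

Conversely let $v\in\sigma(w)\cap L_1$, and let $u\in L$ be a path word over $v$. By Lemma~\ref{lem:insert}(b), $v$ is a word of $\bar f$. By Lemma~\ref{lem:lift}(b), $u$ is a word of $(\bar f,g)$ for some $g\in C$. As $u\in L$, we get $C\models\Phi(\bar f,g)$.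
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given a sentence $\Phi$, compute a $0$-datum and $L$ as in Theorem~\ref{thm:words}. The empty sequence of points is admissible for the empty tuple, with word $\top$. So for all $R$ and $\mathcal M$, $C_{\mathcal M}\models\Phi$ if and only if $\top\in L$. This is decidable, and $L$ was computed without reference to $R$ or $\mathcal M$.
\end{proof}

The structure $\mathcal M$ entered only through o-minimality, which made the $K_\omega$ real closed fields with limits in $R$ and made admissible sequences finite, and through the definability of the field operations, which provided the functions $h$ and $\chi$ of Lemma~\ref{lem:glue}. This is why neither $R$ nor $\mathcal M$ affects the theory.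

\section{Elementary embeddings and constants}\label{sec:B}

By Theorem~\ref{thm:words}, two tuples of functions, possibly in different rings, that have a common word for the datum of $\Phi$ agree on $\Phi$. Each part of Theorem~\ref{thm:B} is proved by exhibiting a common word.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In (1) and (2) let $(\mathcal D,\Psi)$ and $L$ represent $\Phi(x_1,\dots,x_m)$, let $\bar f\in(C_1^R)^m$, and let $w$ be the word of $\bar f$ at $p_1<\dots<p_r$, computed with the structures $M_p^R$ of semi-algebraic germs.

(1) By transfer, $f_S$ does not depend on the defining formula, it is a continuous function $S\to S$, and $f\mapsto f_S$ is an injective ring homomorphism. Also by transfer, $p_1<\dots<p_r$ is admissible for $\bar f_S$ with the same cells. Let $p\in R$. If semi-algebraic functions $h,h'$ satisfy $h=h'$ or $h<h'$ on an interval $(p,b)$, then $h_S,h'_S$ do so on the interval of $S$ with the same endpoints. So $h\mapsto h_S$ induces an embedding of ordered fields $K^R_{p^+}\to K^S_{p^+}$, and in the same way $K^R_{p^-}\to K^S_{p^-}$. If $h$ is bounded with limit $c$, then $h_S$ has limit $c$ by transfer. If $h$ is unbounded, then $|h|\to\infty$ by (O1); this is a first-order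 statement, so $|h_S|\to\infty$ and $h_S$ is bounded by no element of $S$. Together with $R\subseteq S$ we obtain an embedding $M_p^R\to M_p^S$ that sends $\bar f_p$ to $(\bar f_S)_p$. It is elementary by Proposition~\ref{prop:Td}(b), so the letters at the $p_i$ agree and $w$ is a word of $\bar f_S$.

(2) The sequence remains admissible when $\bar f$ is regarded as a tuple in $C_{\mathcal M}$. The structure $M_p^R$ is a substructure of the structure $M_p^{\mathcal M}$ of $\mathcal M$-definable germs, since equality near $p^\pm$, order, boundedness and limits have the same meaning in both. It is an elementary substructure by Proposition~\ref{prop:Td}(b), so $w$ is a word of $\bar f$ in $C_{\mathcal M}$.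

(3) This follows from Theorem~\ref{thm:A} and Remark~\ref{rem:constants}, but a direct proof shows the mechanism: a small bump inside a band does not change the word. Suppose that $\Phi(\bar g,y)$, with $\bar g\in(C_1^R)^m$, defines the set of constants, and let $(\mathcal E,\Xi)$ and $L$ represent $\Phi(\bar x,y)$. The sets $\bar g^{-1}(B)$, $B\in\pi(\mathcal E)$, partition $R$, so $\bar g$ maps some closed bounded interval $J$ with more than one point into one cell $B$. The cells of $\mathcal E$ over $B$ partition each fiber, so one of them is unbounded above in some fiber; it is a band $E$ with $\beta=+\infty$. If its lower boundary $\alpha$ is finite, $\alpha\circ\bar g$ is continuous on $J$ and bounded by (O2). So there is $c\in R$ with $c>\alpha\circ\bar g$ on $J$. Let $w$ be the word of $(\bar g,c)$ at an admissible sequence $p_1<\dots<p_r$. Choose $[a,b]\subseteq J$ with $a<b$ containing no $p_i$, and let $f(t)=c+\max(0,(t-a)(b-t))$. On $[a,b]$ both $(\bar g,c)$ and $(\bar g,f)$ take values in $E$, because $f\ge c$. Off $[a,b]$, in particular near each $p_i$, they coincide. So $w$ is a word of both tuples, and $\Phi(\bar g,f)$ holds since $\Phi(\bar g,c)$ does. But $f$ is not constant.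
\end{proof}

\section{Sets of dimension at most one}\label{sec:curves}

Let $\mathcal M$ be an o-minimal expansion of $R$, let $\emptyset\ne X\subseteq R^N$ be definable with $\dim X\le1$, and let $C(X)$ be the ring of continuous definable functions $X\to R$. We present $X$ as a finite graph whose open edges are copies of the line. A function on $X$ is then a function on each edge and a value at each vertex, and continuity couples them through limits at the ends of the edges.

\subsection*{The graph structure}
An \emph{arc} is a definable set $e\subseteq R^N$ with a fixed definable homeomorphism $\gamma_e:R\to e$. It has two \emph{ends} $e^-$ and $e^+$, which refer to $t\to-\infty$ and $t\to+\infty$. By (O1) each coordinate of $\gamma_e$ has a limit in $R\cup\{\pm\infty\}$ at each end. For an arc $e\subseteq X$, an end is \emph{attached} to $z$ if $\gamma_e(t)\to z\in X$ at this end, and \emph{free} if it is attached to no point. If an end of $e$ is attached to $z$, then $z\notin e$; otherwise continuity of $\gamma_e^{-1}$ would make $t$ tend to $\gamma_e^{-1}(z)\in R$.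

\begin{lemma}\label{lem:graph}
$X$ is the disjoint union of a finite set $X_0$ and finitely many arcs, such that each end of an arc is free or attached to a point of $X_0$. For such a partition, a function $f:X\to R$ belongs to $C(X)$ if and only if $f\circ\gamma_e\in C_{\mathcal M}$ for each arc $e$ and $f\circ\gamma_e$ tends to $f(z)$ at each end of $e$ that is attached to a point $z$.
\end{lemma}

\begin{proof}
By (O3), $X$ is a finite disjoint union of points and arcs. An end may be attached to a point of another arc. Add these finitely many points to the set of points, cut the arcs there, and reparametrize each piece by an increasing semi-algebraic homeomorphism from $R$ onto the parameter interval. The old ends keep their limits, and the new ends are attached to the cutting points. This gives the partition.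

\emph{Claim.} Let $e$ be an arc, $x\in X\setminus e$ and $a<b$ in $R$. There is a neighborhood $\mathcal O$ of $x$ such that $\mathcal O\cap e$ is contained in the union of $\gamma_e((-\infty,a))$, included only if $e^-$ is attached to $x$, and $\gamma_e((b,\infty))$, included only if $e^+$ is attached to $x$.

If $e^+$ is not attached to $x$, then at $+\infty$ either $\gamma_e$ has a limit in $R^N$ different from $x$ or some coordinate tends to $\pm\infty$. In both cases there is $b'\ge b$ such that a neighborhood of $x$ misses $\gamma_e((b',\infty))$. If $e^+$ is attached to $x$, put $b'=b$. Define $a'\le a$ in the same way at $e^-$. The set $\gamma_e([a',b'])$ is closed by (O2) and does not contain $x$, so a neighborhood of $x$ misses it. The intersection of these at most three neighborhoods proves the claim.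

By the claim, the closure of an arc in $X$ adds only points to which an end is attached, which lie in $X_0$. So the complement of an arc $e$ in $X$ is the union of $X_0$ and the closures in $X$ of the other arcs, and $e$ is open in $X$. Now let $f:X\to R$. It is definable if and only if all $f\circ\gamma_e$ are, and if it is continuous it has the stated properties. Conversely assume these properties. At points of $e$, $f$ is continuous because $e$ is open in $X$ and $\gamma_e$ is a homeomorphism. Let $z\in X_0$ and $\eta>0$. For each arc $e$ choose $a<b$ such that $|f(\gamma_e(t))-f(z)|<\eta$ for $t<a$ if $e^-$ is attached to $z$, and for $t>b$ if $e^+$ is; let $\mathcal O_e$ be given by the claim. On $X\cap\bigcap_e\mathcal O_e\setminus(X_0\setminus\{z\})$, a neighborhood of $z$ in $X$, we have $|f-f(z)|<\eta$.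
\end{proof}

Fix such a partition, with $X_0=\{z_1,\dots,z_\mu\}$ and arcs $e_1,\dots,e_\nu$. For $z\in X_0$ number the ends attached to $z$ from $1$ to $d(z)$, and let $\Delta=\{d(z):z\in X_0\}$. The numbers $\mu,\nu$ and these numbered lists of ends are the \emph{incidence data} of the partition. For example, $X=R$ has $\mu=0$, $\nu=1$, and $X=[0,1]$ has two points with $d=1$ and one arc. For $z\in X_0$ with $d=d(z)$ let
\[
M_z=(K_{\omega_1},\dots,K_{\omega_d},R)\models T_d,
\]
where $\omega_i=\pm\infty$ if the $i$-th end at $z$ is $e^\pm$. For $f\in C(X)$ let $f_z=(f_z^1,\dots,f_z^d,f(z))$, where $f_z^i$ is the germ of $f\circ\gamma_e$ at the $i$-th end. By Lemma~\ref{lem:graph}, $f_z\in A(M_z)$. If $d=0$, then $T_0$ is RCF and $A(M_z)=R$.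

\subsection*{Words on a graph}
An \emph{extended $m$-datum} consists of an $m$-datum $(\mathcal D,\Psi)$ and, for each $d\in\Delta$, a finite set $\Psi_d$ of consistent local $\mathcal L_d$-formulas in $m$ variables such that $T_d$ proves that each $\bar x\in A^m$ satisfies exactly one of them, and each $\tau\in\Psi_d$ has cells $\lambda_0(\tau),\dots,\lambda_d(\tau)\in\mathcal D$ with $T_d\vdash\tau\to\bar x^i\in\lambda_i(\tau)$. No analogue of condition (iii) is needed, because the points of $X_0$ are fixed and new points are inserted only on arcs. The alphabet is the disjoint union of $\mathcal D$, $\Psi$, the sets $\Psi_d$ and a separator $\#$. A \emph{good word} is a word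
\begin{equation}\label{eq:good}
\tau_{z_1}\cdots\tau_{z_\mu}\,\#\,w_{e_1}\,\#\,w_{e_2}\cdots\#\,w_{e_\nu}
\end{equation}
with $\tau_z\in\Psi_{d(z)}$ and path words $w_e$ over $\mathcal D\sqcup\Psi$ that satisfies the \emph{attachment condition}: if the $i$-th end at $z$ is $e^-$ (respectively $e^+$), then the first (respectively last) letter of $w_e$ is $\lambda_i(\tau_z)$. There are finitely many prefixes $\tau_{z_1}\cdots\tau_{z_\mu}$, and for each of them the good words form a concatenation of regular sets; so the set of good words is regular. The \emph{words of} $\bar f\in C(X)^m$ are the words \eqref{eq:good} in which $M_z\models\tau_z(\bar f_z)$ and $w_e$ is a word of $\bar f\circ\gamma_e\in C_{\mathcal M}^m$. They exist, and they are good by Lemma~\ref{lem:insert}(a) and by \eqref{eq:germ} at $\pm\infty$.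

\begin{theorem}\label{thm:curvewords}
From a formula $\Phi(x_1,\dots,x_m)$ of the language of rings and the incidence data one can compute an extended $m$-datum and a regular set $L$ such that for all $\bar f\in C(X)^m$ and all words $w$ of $\bar f$: $C(X)\models\Phi(\bar f)$ if and only if $w\in L$.
\end{theorem}

\begin{proof}
The induction is that of Theorem~\ref{thm:words}, and negation is again complementation.

\emph{Quantifier-free formulas.} Take $\mathcal D$ compatible with the equations $P_l=0$ that occur, $\Psi=\{\top\}\star\mathcal D$, and let $\Psi_d$ consist of the consistent formulas $\bigwedge_{0\le i\le d}\bar x^i\in D_i$ with $D_i\in\mathcal D$. Now $P_l(\bar f)=0$ if and only if $P_l(\bar f\circ\gamma_e)=0$ for all $e$ and $P_l(\bar f(z))=0$ for all $z\in X_0$. By the argument for the line, this holds if and only if all letters from $\mathcal D$ in the word and all cells $\lambda_0(\tau_z)$ are contained in $\{P_l=0\}$. This depends only on the set of letters of the word.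

\emph{Existential quantifier.} Let $(\mathcal E,\Xi,(\Xi_d)_{d\in\Delta})$ and $L$ belong to $\Phi(\bar x,y)$. Let $(\mathcal D,\Psi)$ be derived from $(\mathcal E,\Xi)$ by Lemma~\ref{lem:derived}. For $d\in\Delta$ and $\Sigma\subseteq\Xi_d$ define the local $\mathcal L_d$-formula $\psi_\Sigma$ by \eqref{eq:psi} with $\Xi_d$ in place of $\Xi$. Let $\Psi_d$ be the set of consistent formulas $\tau=\psi_\Sigma\wedge\bigwedge_{0\le i\le d}\bar x^i\in D_i$ with $\Sigma\subseteq\Xi_d$ and $D_i\in\mathcal D$, and put $\Sigma(\tau)=\Sigma$. This is an extended $m$-datum. Extend the relation ``lies over'': $\xi\in\Xi_d$ lies over $\tau\in\Psi_d$ if $\xi\in\Sigma(\tau)$, and $\#$ lies over $\#$. Extend $\sigma$ by $\sigma(a)=\{a\}$ for the new letters. Let $L_1$ be the set of words $v$ over which some good word $u\in L$ lies, and $L'=\{w:\sigma(w)\cap L_1\ne\emptyset\}$. Both are regular and computable by Lemma~\ref{lem:automata}. Let $w$ be a word of $\bar f\in C(X)^m$.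

Suppose $C(X)\models\Phi(\bar f,g)$. On each arc enlarge the admissible sequence for $\bar f\circ\gamma_e$ to one that is also admissible for $(\bar f,g)\circ\gamma_e$. Let $v$ and $u$ be the resulting words of $\bar f$ and $(\bar f,g)$. Then $v\in\sigma(w)$ by Lemma~\ref{lem:insert}(b), and $u$ is good and lies in $L$ by induction. On the arcs $u$ lies over $v$ by Lemma~\ref{lem:lift}(a). At $z\in X_0$, the germ $g_z$ witnesses that $\bar f_z$ satisfies $\exists y\,\xi_z$ for the letter $\xi_z$ of $u$, so $\xi_z\in\Sigma(\tau_z)$. Hence $v\in L_1$ and $w\in L'$.

Conversely let $v\in\sigma(w)\cap L_1$, and let $u=\xi_{z_1}\cdots\xi_{z_\mu}\#u_{e_1}\cdots\#u_{e_\nu}\in L$ be a good word over $v$. By Lemma~\ref{lem:insert}(b) on each arc, $v=\tau_{z_1}\cdots\tau_{z_\mu}\#v_{e_1}\cdots\#v_{e_\nu}$ is a word of $\bar f$. The separators occur at the same positions, so $u_e$ lies over $v_e$. We choose the germs at the vertices first. Since $\xi_z\in\Sigma(\tau_z)$, there is $y_z\in A(M_z)$ with $M_z\models\xi_z(\bar f_z,y_z)$. Consider an arc $e$ with $u_e=E_0\xi_1\cdots\xi_sE_s$. If $e^+$ is the $i$-th end at $z$, then $\lambda_i(\xi_z)=E_s$ by the attachment condition, so $(\bar f_z^i,y_z^i)\in E_s$ in $K_{+\infty}$,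 and by \eqref{eq:germ} $(\bar f\circ\gamma_e,y_z^i)\in E_s$ near $+\infty$. If $e^-$ is the $i$-th end at $z$, we get in the same way $(\bar f\circ\gamma_e,y_z^i)\in E_0$ near $-\infty$. By Lemma~\ref{lem:lift}(b) there is $g_e\in C_{\mathcal M}$ such that $u_e$ is a word of $(\bar f\circ\gamma_e,g_e)$ and $g_e$ has the germ $y_z^i$ at each attached end; free ends impose no condition. Define $g$ by $g\circ\gamma_e=g_e$ and $g(z)=y_z^0$. At the $i$-th end at $z$ the limit of $g_e$ is $\operatorname{res}_iy_z^i=y_z^0=g(z)$, so $g\in C(X)$ by Lemma~\ref{lem:graph}, and $g_z=y_z$. Thus $u$ is a word of $(\bar f,g)$, and $C(X)\models\Phi(\bar f,g)$ by induction.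
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, positive part]
Apply Theorem~\ref{thm:curvewords} to a sentence $\Phi$, with the finite incidence data of $X$ built into the algorithm. For $m=0$ we have $\mathcal D=\{\top\}$, and each $\Psi_d$ consists of consistent, mutually exclusive sentences, hence of a single letter, since $T_d$ is complete. The word \eqref{eq:good} with these letters and all $w_e=\top$ is a word of the empty tuple, and $C(X)\models\Phi$ if and only if it lies in $L$. So $C(X)$ is decidable, and its theory depends only on the incidence data.
\end{proof}

\section{Sets of dimension at least two}\label{sec:dim2}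

The hypothesis $\dim X\le1$ was used to cut $X$ into finitely many points and arcs, so that finitely many fields describe the germs at a point and a finite word describes the rest. Now let $X\subseteq R^N$ be semi-algebraic of dimension $n\ge2$, and let $C(Y)$ denote the ring of continuous semi-algebraic functions on a semi-algebraic set $Y$. We transport (K2) from $R^n$ to $X$: we find a copy $U$ of $R^n$ that is open in $X$, and recover $C(U)$ from $C(X)$ as a definable ring of fractions.

\begin{lemma}\label{lem:open}
There is a semi-algebraic set $U\subseteq X$, open in $X$, that is semi-algebraically homeomorphic to $R^n$.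
\end{lemma}

\begin{proof}
By (O3) partition $X$ into finitely many semi-algebraic cells and let $Y$ be one of dimension $n$. A cell of top dimension need not be open in $X$, so we remove the closures of the others. For another cell $Y'$, the set $Y\cap\overline{Y'}\subseteq\overline{Y'}\setminus Y'$ has dimension less than $\dim Y'\le n$. So $Y_0=X\setminus\bigcup_{Y'\ne Y}\overline{Y'}$ is a nonempty subset of $Y$, and it is open in $X$. Under a semi-algebraic homeomorphism $Y\to R^n$ the image of $Y_0$ is open and contains an open box. The preimage $U$ of the box is open in $Y_0$, hence in $X$, and an open box is semi-algebraically homeomorphic to $R^n$.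
\end{proof}

Recall that a structure $N$ is \emph{interpretable with parameters} in a ring $A$ if $N$ is isomorphic to a quotient $\Omega/{\sim}$, where $\Omega\subseteq A^l$, the equivalence relation $\sim$ and the preimages of the graphs of the operations of $N$ are defined by formulas with parameters from $A$. Interpretations can be composed.

\begin{lemma}\label{lem:interp}
If $U\subseteq X$ is semi-algebraic, nonempty and open in $X$, then $C(U)$ is interpretable with parameters in $C(X)$.
\end{lemma}

\begin{proof}
Let $h$ be the distance to $X\setminus U$, or $h=1$ if $U=X$. Then $h\in C(X)$, $h\ge0$, and its zero set is $Z(h)=X\setminus U$, because $X\setminus U$ is closed in $X$. The units of $C(X)$ are the functions without zeros. For $b\in C(X)$,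
\[
Z(b)\not\subseteq Z(h)\iff\exists g\,\bigl(g^2+h^2\text{ is a unit and }g^2+b^2\text{ is not}\bigr).
\]
If $x_0\in Z(b)\setminus Z(h)$, take for $g$ the distance to $x_0$. Conversely, a zero of $g^2+b^2$ is a zero of $b$ and of $g$, hence not of $h$. So $\mathcal B=\{b:Z(b)\subseteq Z(h)\}$, the multiplicatively closed set of functions without zeros in $U$, is definable from $h$. On $\Omega=C(X)\times\mathcal B$ let $(a,b)\sim(a',b')$ mean $h(ab'-a'b)=0$. This holds if and only if $ab'=a'b$ on $U$, that is, $a/b=a'/b'$ on $U$. So $(a,b)\mapsto(a/b)|_U$ induces an injection $\Omega/{\sim}\to C(U)$, under which the definable operations $(ab'+a'b,bb')$ and $(aa',bb')$ correspond to sum and product. It is onto. For $f\in C(U)$ let $b=h/(1+f^2)$ and $a=fh/(1+f^2)$ on $U$, and $a=b=0$ on $X\setminus U$. These functions are semi-algebraic, continuous at points of the open set $U$, and continuous at points of $X\setminus U$ since $|a|,|b|\le h$. Moreover $Z(b)=Z(h)$, and $a/b=f$ on $U$.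
\end{proof}

The interpretation uses parameters, about which the theory of $C(X)$ cannot speak directly. We quantify them away. Recall that Robinson's arithmetic $Q$ is a finitely axiomatized theory in the language $\{0,S,+,\cdot\}$ that holds in $\mathbb N$, and that it is essentially undecidable (Tarski--Mostowski--Robinson): no consistent extension of $Q$ in the same language is decidable.

\begin{lemma}\label{lem:Q}
If $\mathbb N$ is interpretable with parameters in a ring $A$, then $A$ is undecidable.
\end{lemma}

\begin{proof}
Let $\bar z_0$ be the parameters, and replace them in the interpreting formulas by variables $\bar z$. Since $Q$ has finitely many axioms, one formula $\operatorname{Adm}(\bar z)$ says that the interpreting formulas with parameters $\bar z$ define a nonempty set, an equivalence relation on it and operations on the quotient, and that the resulting structure $N_{\bar z}$ satisfies $Q$. Each arithmetic sentence $\vartheta$ has a computable translation $\vartheta^{\bar z}$ such that, for $\bar z$ satisfying $\operatorname{Adm}$, $A\models\vartheta^{\bar z}$ if and only if $N_{\bar z}\models\vartheta$. The set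
\[
T=\{\vartheta:A\models\forall\bar z\,(\operatorname{Adm}(\bar z)\to\vartheta^{\bar z})\}
\]
consists of the sentences true in all $N_{\bar z}$. So it is deductively closed and contains $Q$, and it is consistent because $\operatorname{Adm}(\bar z_0)$ holds and $N_{\bar z_0}\models T$. If $A$ were decidable, $T$ would be a decidable consistent extension of $Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, negative part]
Let $\dim X=n\ge2$ and let $U$ be as in Lemma~\ref{lem:open}, so that $C(U)\cong C_n^R$. The set $\mathbb N$ is definable in the ring $\mathbb Z$ as the set of sums of four squares, $\mathbb Z$ is interpretable in $C_n^R$ by (K2), and $C_n^R$ is interpretable with parameters in $C(X)$ by Lemma~\ref{lem:interp}. So $\mathbb N$ is interpretable with parameters in $C(X)$, and $C(X)$ is undecidable by Lemma~\ref{lem:Q}. Together with Section~\ref{sec:curves} this proves Theorem~\ref{thm:C}.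
\end{proof}

\begin{thebibliography}{1}

\bibitem{line}
\emph{Rings of semi-algebraic functions on the line},
\texttt{https://pure.manchester.ac.uk/\allowbreak ws/\allowbreak portalfiles/\allowbreak portal/\allowbreak 54530106/\allowbreak FULL\_TEXT.PDF}

\end{thebibliography}
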